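\title{The largest common subtree of two random recursive trees}

\begin{abstract}
Let $T_n$ and $T_n'$ be independent uniform random recursive trees on $n$ vertices. We show that, with probability tending to one, their largest common subtree has at most $n^{0.9935}$ vertices. This disproves the conjecture that it has $n^{1-o(1)}$ vertices. The proof bounds a high power of the size of a common subtree, by H\"older's inequality, by a sum over pairs of children of the two roots in which pairs of unequal relative size are penalized; the expectation of this sum can be computed exactly. We also show that the largest common subtree that matches root to root has $n^{\gamma+o(1)}$ vertices for a constant $\gamma\in(0,457/460]$.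
\end{abstract}

\section{The problem and the results}\label{sec:intro}

The \emph{uniform random recursive tree} $T_n$ on $[n]=\{1,\dots,n\}$ is grown one vertex at a time: start with vertex $1$, and for $i=2,\dots,n$ join $i$ by an edge to a uniformly chosen vertex of $\{1,\dots,i-1\}$, its \emph{parent}, independently of all earlier choices. For trees $t,t'$ let $\mathrm{LCS}(t,t')$ be the largest $k$ such that some tree on $k$ vertices is isomorphic, as an unlabeled and unrooted graph, both to a connected subgraph of $t$ and to a connected subgraph of $t'$. This measures how much shape two trees share; for trees on $n$ vertices it equals $n$ exactly when they are isomorphic. Throughout, $T_n$ and $T'_n$ are independent copies, $\log$ is the natural logarithm, and an event holds \emph{with high probability} (w.h.p.) if its probability tends to $1$ as $n\to\infty$.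

For $n\le3$ there is one unlabeled tree, so $\mathrm{LCS}(T_n,T_n')=n$. Of the six equally likely values of $T_4$, two are stars (centered at $1$ or at $2$) and four are paths, so $\mathrm{LCS}(T_4,T_4')$ is $4$ with probability $\frac19+\frac49=\frac59$ and $3$ otherwise. How does $\mathrm{LCS}(T_n,T_n')$ grow? The question is posed in \cite{problem}, with the reported bounds $n^{0.83}\le\mathrm{LCS}(T_n,T_n')\le0.99n$, which we read as holding w.h.p.\ and do not use, and with the conjecture $\mathrm{LCS}(T_n,T_n')=n^{1-o(1)}$. We take the conjecture to mean that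
\begin{equation}\label{eq:conj}
\mathbb P\big(\mathrm{LCS}(T_n,T_n')\ge n^{1-\varepsilon}\big)\to1\qquad\text{for every }\varepsilon>0 .
\end{equation}

The guess is a natural one. The trees have the same law and logarithmic height, and they are bushy: vertex $i\ge2$ is a leaf with probability $\prod_{j=i+1}^n(1-\frac1{j-1})=\frac{i-1}{n-1}$, so on average $n/2$ vertices are leaves. One may start the common subtree anywhere and match children in any way, knowing both trees in full.

There is also a reason for doubt. The root of $T_n$ has on average $1/j$ children whose subtree has $j$ vertices (Lemma~\ref{lem:children}), so each size $j\in\{1,\dots,n-1\}$ carries one vertex on average. Hence about half of all vertices lie, on average, in a child subtree with more than $n/2$ vertices, and there is at most one such. The mass sits in a few large subtrees whose sizes in $T_n$ and in $T_n'$ are independent, and two matched subtrees share at most the smaller size. A loss is therefore to be expected at every level, and a constant loss per level costs a power of $n$. For comparison, keep each edge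 of $T_n$ independently with probability $\theta\in(0,1)$. The component of vertex $1$ has expected size
\[
\mathbb E\sum_{v\in[n]}\theta^{\mathrm{depth}(v)}=\prod_{i=1}^{n-1}\Big(1+\frac\theta i\Big)\in[\,n^\theta,\;e\,n^\theta\,],
\]
because vertex $i+1$ adds $\theta$ times the average of the first $i$ terms, and $(1+\frac1i)^\theta\le1+\frac\theta i\le e^{\theta/i}$. This is only an analogy, since the best common subtree is chosen after both trees are seen. It nevertheless points to the truth.

\begin{theorem}\label{thm:main}
There is a constant $C$ such that for all $n\ge2$ and $\lambda>0$,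
\[
\mathbb P\Big(\mathrm{LCS}(T_n,T_n')\ge\lambda\,(3\log n+4)\,n^{457/460}\Big)\le n^{-0.29}+C\lambda^{-46}.
\]
Consequently $\mathbb P(\mathrm{LCS}(T_n,T_n')\ge n^{1-\varepsilon})\to0$ for every $\varepsilon<3/460$. In particular \eqref{eq:conj} is false.
\end{theorem}

The consequence follows by taking $\lambda=n^{3/460-\varepsilon}/(3\log n+4)\to\infty$; the choice $\varepsilon=0.0065$ gives the bound $n^{0.9935}$. The exponent comes from a two-parameter family. For $B,\kappa>0$ let
\begin{equation}\label{eq:rho}
\rho(B,\kappa)=\frac4\kappa\int_0^\infty e^{-\kappa y}(\cosh y)^{-B}\,dy .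
\end{equation}

\begin{theorem}\label{thm:general}
Let $B>0$ and $0<\kappa<1$. If $\rho(B,\kappa)<1$ and $a:=(B+\kappa)/2>1$, then $\mathrm{LCS}(T_n,T_n')\le\omega_n\,n^\beta\log n$ w.h.p.\ for every sequence $\omega_n\to\infty$, where
\[
\beta=\frac{2a}{1+B}=1-\frac{1-\kappa}{1+B}<1 .
\]
\end{theorem}

Theorem~\ref{thm:main} is the case $B=45$, $\kappa=7/10$, with an explicit error term. The condition $a>1$ is listed because the proof uses it; it follows from the others, since $\cosh y\le e^y$ gives $\rho(B,\kappa)\ge4/(\kappa(B+\kappa))$, so that $\rho(B,\kappa)<1$ and $\kappa<1$ force $B+\kappa>4$.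

The analysis runs through a rooted version of the problem. For rooted trees $t,t'$, a \emph{rooted common subtree} is a pair $(S,\varphi)$, where $S$ is a connected subgraph of $t$ containing the root and $\varphi$ is an isomorphism from $S$ onto a connected subgraph of $t'$ that maps root to root. Let $F(t,t')$ be the largest number of vertices of such an $S$. Root $T_n$ and $T_n'$ at vertex $1$ and put $R_n=F(T_n,T_n')$, so that $R_n\le\mathrm{LCS}(T_n,T_n')$. For this quantity the growth exponent exists.

\begin{theorem}\label{thm:rooted}
There is $\gamma\in(0,457/460]$ such that $\log R_n/\log n\to\gamma$ in probability and $\mathbb ER_n\le e^2n^\gamma$ for all $n$. Hence for every $\varepsilon>0$, w.h.p.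
\[
n^{\gamma-\varepsilon}\le\mathrm{LCS}(T_n,T_n')\le n^{457/460+\varepsilon}.
\]
\end{theorem}

We do not determine $\gamma$, nor whether the unrooted problem has the same exponent.

Sections~\ref{sec:holder} and~\ref{sec:moment} bound a high moment of $F$, Section~\ref{sec:unroot} passes from $F$ to $\mathrm{LCS}$ and proves Theorems~\ref{thm:main} and~\ref{thm:general}, and Section~\ref{sec:rooted} proves Theorem~\ref{thm:rooted}. We write $|t|$ for the number of vertices of $t$ and, for a vertex $w$ of a rooted tree $t$, $t_w$ for the \emph{fringe subtree} at $w$: the vertex $w$ with all its descendants, rooted at $w$. The \emph{height} of $t$ is the largest distance from the root to a vertex. Note that $1\le F(t,t')\le\min(|t|,|t'|)$.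

\section{Random recursive trees}\label{sec:rrt}

A \emph{recursive tree} on a finite nonempty set $A$ of integers is a tree on $A$, rooted at $\min A$, in which every other vertex has a parent smaller than itself. There are $(|A|-1)!$ of them, and $T_n$ is uniform among those on $[n]$. A uniform recursive tree on any set of $M$ integers is called an \emph{RRT of size $M$}; up to order-preserving relabeling it is a copy of $T_M$. Its $m\le M$ smallest vertices span an RRT of size $m$ with the same root, which we call its \emph{truncation} to size $m$. Truncating either tree cannot increase $F$; we refer to this as \emph{monotonicity}.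

The proofs rest on self-similarity: natural pieces of an RRT are again RRTs.

\begin{lemma}\label{lem:children}
In an RRT $T$ of size $M$, let $N_j$ be the number of children $w$ of the root with $|T_w|=j$. Then $\mathbb EN_j=1/j$ for $1\le j\le M-1$. Given their vertex sets, the subtrees $T_w$ at the children of the root are independent RRTs.
\end{lemma}

\begin{proof}
Let the vertex set be $[M]$. A recursive tree on $[M]$ amounts to a partition of $\{2,\dots,M\}$ together with an arbitrary recursive tree on each part, the least element of each part being joined to $1$. Given the partition, all choices of the trees on the parts are equally likely, which is the second claim. A set $A\subset\{2,\dots,M\}$ with $|A|=j$ is a part in exactly $(j-1)!\,(M-j-1)!$ trees: choose a recursive tree on $A$ and one on $[M]\setminus A$. Hence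
\[
\mathbb EN_j=\binom{M-1}j\frac{(j-1)!\,(M-j-1)!}{(M-1)!}=\frac1j .\qedhere
\]
\end{proof}

\begin{lemma}\label{lem:fringe}
Given its vertex set, the fringe subtree $(T_n)_p$ is an RRT. For every $a>1$ there is $C_a$ such that $\sum_{p=1}^n\mathbb E|(T_n)_p|^a\le C_an^a$ for all $n$.
\end{lemma}

\begin{proof}
If $(T_n)_p$ has vertex set $A$, replacing it by any other recursive tree on $A$ gives a recursive tree on $[n]$ with the same property; this proves the first claim.

Fix $p$ and let $X_N=|(T_N)_p|$ for $N\ge p$. Then $X_p=1$, and $X_{N+1}=X_N+1$ with conditional probability $X_N/N$, while $X_{N+1}=X_N$ otherwise. Rising factorials $z^{\overline k}=z(z+1)\cdots(z+k-1)$ suit this recursion, because $(z+1)^{\overline k}=z^{\overline k}\,\frac{z+k}z$: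
\[
\mathbb E\big[X_{N+1}^{\overline k}\mid X_N\big]=X_N^{\overline k}\Big(1-\frac{X_N}N+\frac{X_N+k}N\Big)=X_N^{\overline k}\;\frac{(N+1)^{\overline k}}{N^{\overline k}} .
\]
Therefore $\mathbb EX_n^k\le\mathbb EX_n^{\overline k}=k!\,n^{\overline k}/p^{\overline k}\le k!\,k^k(n/p)^k$, using $n+k-1\le kn$. With $k=\lceil a\rceil$, Jensen's inequality gives $\mathbb EX_n^a\le(\mathbb EX_n^k)^{a/k}\le(k!\,k^k)^{a/k}\,n^ap^{-a}$, and $\sum_pp^{-a}<\infty$ because $a>1$.
\end{proof}

For $a=1$ the bound fails: the case $k=1$ gives $\sum_p\mathbb E|(T_n)_p|=\sum_pn/p\ge n\log n$.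

\begin{lemma}\label{lem:height}
The height $h$ of $T_n$ satisfies $\mathbb P(h\ge3+3\log n)\le n^{-0.29}$.
\end{lemma}

\begin{proof}
A vertex at depth $d$ is the end of a path $1<i_1<\dots<i_d\le n$ in which each vertex is the parent of the next, and such a path is present with probability $\prod_l(i_l-1)^{-1}$. With $H=1+\log n\ge\sum_{i=1}^{n-1}1/i$, the expected number of vertices at depth $d$ is thus at most $H^d/d!\le(eH/d)^d$. Let $d=\lceil3H\rceil$. Since $h$ is an integer, $h\ge3H$ implies that some vertex has depth $d$, and this has probability at most $(e/3)^{d}\le(e/3)^{3H}\le n^{-3(\log3-1)}\le n^{-0.29}$.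
\end{proof}

\section{A H\"older inequality at the root}\label{sec:holder}

A rooted common subtree matches some children of one root with children of the other and continues inside each matched pair of fringe subtrees. So $F(t,t')$ is a maximum over matchings, and its expectation is hard to compute. By Lemma~\ref{lem:children}, a sum over \emph{all} pairs of children has an explicit expectation, which suggests the bound $F(t,t')\le1+\sum_{w,w'}F(t_w,t'_{w'})$. It is too wasteful. For independent RRTs of size $M$, inserting $F(t_w,t'_{w'})\le\min(|t_w|,|t'_{w'}|)$ gives a right-hand side of expectation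
\[
1+\sum_{j,j'=1}^{M-1}\frac{\min(j,j')}{jj'}=1+\sum_{k=1}^{M-1}\frac{2k-1}k\sim2M,
\]
twice the trivial bound $M$. The remedy is to pass to a high power $1+B$ before the matching is forgotten. We use H\"older's inequality in the following form: for $s_i\ge0$, $r_i>0$ and $B>0$,
\begin{equation}\label{eq:holder}
\sum_is_i=\sum_i\big(s_ir_i^{-\frac B{1+B}}\big)\,r_i^{\frac B{1+B}}\le\Big(\sum_is_i^{1+B}r_i^{-B}\Big)^{\frac1{1+B}}\Big(\sum_ir_i\Big)^{\frac B{1+B}} .
\end{equation}
We need weights with $\sum_ir_i\le1$ along every matching. The relative sizes of the matched subtrees sum to at most $1$ in each tree, so their averages do too.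

\begin{lemma}\label{lem:holder}
Let $B>0$, and let $t,t'$ be rooted trees with $|t|=M$ and $|t'|=M'$. Then
\[
F(t,t')^{1+B}\le(MM')^{B/2}+\sum_{w,w'}\Big(\frac12\Big(\frac{|t_w|}M+\frac{|t'_{w'}|}{M'}\Big)\Big)^{-B}F(t_w,t'_{w'})^{1+B},
\]
where the sum is over all pairs of a child $w$ of the root of $t$ and a child $w'$ of the root of $t'$.
\end{lemma}

\begin{proof}
Let $(S,\varphi)$ be a largest rooted common subtree and let $w_1,\dots,w_d$ be the children of the root of $t$ that lie in $S$. The vertices $w_i'=\varphi(w_i)$ are distinct children of the root of $t'$. Removing the root splits $S$ into the components $S\cap t_{w_i}$ and $\varphi(S)$ into the components $\varphi(S)\cap t'_{w_i'}$, and $\varphi$ maps the first onto the second, with $w_i\mapsto w_i'$. So $s_i:=|S\cap t_{w_i}|\le F(t_{w_i},t'_{w_i'})$. Put $s_0=1$, $r_0=\frac12(\frac1M+\frac1{M'})$ and $r_i=\frac12(|t_{w_i}|/M+|t'_{w'_i}|/M')$. Since $1+\sum_{i\ge1}|t_{w_i}|\le M$ and $1+\sum_{i\ge1}|t'_{w_i'}|\le M'$, we have $\sum_{i\ge0}r_i\le1$, and \eqref{eq:holder} gives $F(t,t')^{1+B}=(\sum_{i\ge0}s_i)^{1+B}\le\sum_{i\ge0}s_i^{1+B}r_i^{-B}$.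 The term $i=0$ is at most $(MM')^{B/2}$, because $r_0\ge(MM')^{-1/2}$ by the inequality of arithmetic and geometric means; the other terms are bounded by distinct terms of the sum over all pairs.
\end{proof}

To read the lemma, normalize. Matched subtrees have different sizes, so both sizes must be tracked, and dividing by a power of $MM'$ makes the inequality scale-free. Fix $\kappa>0$, let $a=(B+\kappa)/2$ and $g(t,t')=F(t,t')^{1+B}/(|t|\,|t'|)^a$. With $x=|t_w|/M$ and $x'=|t'_{w'}|/M'$, the lemma divided by $(MM')^a$ reads
\begin{equation}\label{eq:normal}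
g(t,t')\le(MM')^{-\kappa/2}+\sum_{w,w'}(xx')^{\kappa/2}\Big(\frac{\sqrt{xx'}}{(x+x')/2}\Big)^{B}g(t_w,t'_{w'}) .
\end{equation}
The ratio of the geometric to the arithmetic mean equals $1/\cosh y$ when $x'/x=e^{-2y}$. A pair with equal relative sizes pays nothing; any other pair is penalized exponentially in $B$.

\begin{example}\label{ex:three}
Take $M=M'=3$ and $\kappa=1$, so that $g(t,t')=(F(t,t')/\sqrt{|t|\,|t'|})^{1+B}\le1$ always. An RRT of size $3$ is, with probability $\frac12$ each, a path rooted at an end (one child, $x=\frac23$) or a cherry (two children, $x=\frac13$). Bound $g(t_w,t'_{w'})$ by $1$ in \eqref{eq:normal}. A pair with $x=x'$ contributes $x$. A pair with $\{x,x'\}=\{\frac23,\frac13\}$ has geometric mean $\frac{\sqrt2}3$ and arithmetic mean $\frac12$, so it contributes $\frac{\sqrt2}3(\frac89)^{B/2}$. We obtain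
\[
\begin{array}{lccc}
(t,t')&\text{probability}&g(t,t')&\text{bound from \eqref{eq:normal}}\\ \hline
\text{path, path}&1/4&1&\frac13+\frac23=1\\[2pt]
\text{cherry, cherry}&1/4&1&\frac13+4\cdot\frac13=\frac53\\[2pt]
\text{one of each}&1/2&(2/3)^{1+B}&\frac13+2\cdot\frac{\sqrt2}3(\frac89)^{B/2}
\end{array}
\]
The first row shows that H\"older's inequality loses nothing on a perfect match. The second shows the price of summing over all pairs, which no choice of $B$ reduces. The third shows the gain from a mismatch. The average bound is $\frac56+\frac{\sqrt2}3(\frac89)^{B/2}$. It exceeds the trivial bound $1$ for small $B$ and beats it for $B\ge18$, since $(\frac89)^9<0.35$ and $0.35\cdot\frac{\sqrt2}3<\frac16$.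
\end{example}

In large trees the relative sizes are spread continuously, near-coincidences $x\approx x'$ are rare, and the gain wins by a wide margin. By Lemma~\ref{lem:children}, pairs $(x,x')$ appear with intensity close to $\frac{dx\,dx'}{xx'}$, so the expected total weight in \eqref{eq:normal} is close to
\begin{equation}\label{eq:integral}
\int_0^1\!\!\int_0^1(xx')^{a-1}\Big(\frac{x+x'}2\Big)^{-B}dx'\,dx=\rho(B,\kappa).
\end{equation}
To verify \eqref{eq:integral}, double the integral over $x'<x$ and substitute $x'=xe^{-2y}$. Then $|dx'|=2xe^{-2y}dy$, $xx'=x^2e^{-2y}$ and $\frac{x+x'}2=xe^{-y}\cosh y$; since $2a-B=\kappa$, the integrand becomes $2x^{\kappa-1}e^{-\kappa y}(\cosh y)^{-B}$, and $\int_0^1x^{\kappa-1}dx=1/\kappa$. If $\rho(B,\kappa)<1$, then \eqref{eq:normal} is a contraction on average and $\mathbb Eg$ should stay bounded. For trees of size $n$ this means that $F$ is of order at most $n^{2a/(1+B)}$, which beats $n$ exactly when $\kappa<1$.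

\section{The moment bound}\label{sec:moment}

For $M,M'\ge1$ let $\Phi(M,M')=\mathbb EF(T,T')^{1+B}$, where $T,T'$ are independent RRTs of sizes $M,M'$.

\begin{proposition}\label{prop:moment}
Let $B>0$ and $0<\kappa<1$. If $\rho(B,\kappa)<1$ and $a=(B+\kappa)/2\ge1$, there is $K$ such that $\Phi(M,M')\le K(MM')^a$ for all $M,M'\ge1$.
\end{proposition}

\begin{proof}
Take expectations in Lemma~\ref{lem:holder}, conditioning first on the vertex sets of the subtrees at the children of both roots. By Lemma~\ref{lem:children}, a pair of subtrees of sizes $j,j'$ is then a pair of independent RRTs, and the expected number of such pairs is $\mathbb EN_j\,\mathbb EN'_{j'}=1/(jj')$ by independence of $T$ and $T'$. So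
\begin{equation}\label{eq:rec}
\Phi(M,M')\le(MM')^{B/2}+\sum_{j=1}^{M-1}\sum_{j'=1}^{M'-1}\frac1{jj'}\Big(\frac12\Big(\frac jM+\frac{j'}{M'}\Big)\Big)^{-B}\Phi(j,j') .
\end{equation}
Comparing the $(j,j')$ term with an integral over a unit cell costs a factor $(1+1/\min(j,j'))^B$, which is harmless only when $j$ and $j'$ are both large. The remaining terms are treated by a cruder bound. Choose an integer $m_0\ge1$ with $\rho_1:=(1+1/m_0)^B\rho(B,\kappa)<1$, and set
\[
C_1=1+m_0^{1+B}\Big(\sum_{j\ge1}j^{-1-B/2}\Big)^2,\qquad K=\frac{C_1}{1-\rho_1}.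
\]
We induct on $M+M'$. If $M=1$ or $M'=1$, then $\Phi(M,M')=1\le K(MM')^a$. Let $M,M'\ge2$.

\emph{Terms with $\min(j,j')<m_0$.} Here $\Phi(j,j')\le m_0^{1+B}$, and $\big(\frac12(\frac jM+\frac{j'}{M'})\big)^{-B}\le(MM')^{B/2}(jj')^{-B/2}$ by the inequality of means. These terms sum to at most $(C_1-1)(MM')^{B/2}$.

\emph{Terms with $\min(j,j')\ge m_0$.} By induction $\Phi(j,j')/(jj')\le K(jj')^{a-1}$. For $(z,z')\in[j,j+1)\times[j',j'+1)$ we have $(jj')^{a-1}\le(zz')^{a-1}$, which is where $a\ge1$ is used, and $\frac zM+\frac{z'}{M'}\le(1+\frac1{m_0})(\frac jM+\frac{j'}{M'})$. The cells have area $1$ and are disjoint subsets of $[0,M]\times[0,M']$, so these terms sum to at most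
\[
K\Big(1+\frac1{m_0}\Big)^B\int_0^M\!\!\int_0^{M'}(zz')^{a-1}\Big(\frac12\Big(\frac zM+\frac{z'}{M'}\Big)\Big)^{-B}dz'\,dz=K\rho_1(MM')^a ,
\]
by the substitution $z=Mx$, $z'=M'x'$ and \eqref{eq:integral}.

Since $B/2<a$, \eqref{eq:rec} gives $\Phi(M,M')\le(C_1+\rho_1K)(MM')^a=K(MM')^a$.
\end{proof}

It remains to find admissible parameters.

\begin{lemma}\label{lem:rho}
Let $B\ge2$ be an integer, $\kappa>0$, and $D=\sqrt{\pi/(2(B-1))}$. Then
\[
\rho(B,\kappa)<\frac4\kappa D\qquad\text{and}\qquad\rho(B,\kappa)<\frac4\kappa\Big(D\Big(1+\frac{\kappa^2}{2(B+1)}\Big)-\frac\kappa B\Big).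
\]
In particular $\rho(45,7/10)<1$.
\end{lemma}

\begin{proof}
Substitute $u=\tanh y$. Then $(\cosh y)^{-2}=1-u^2$, $du=(1-u^2)\,dy$ and $y\ge u$. With $\psi(u)=(1-u^2)^{B/2-1}$ and $e^{-z}\le\min(1,\,1-z+z^2/2)$ for $z\ge0$,
\[
\frac\kappa4\,\rho(B,\kappa)\le\int_0^1e^{-\kappa u}\psi(u)\,du\le\min\Big(W,\;W-\kappa J_1+\frac{\kappa^2}2J_2\Big),
\]
where $W=\int_0^1\psi\,du$ and $J_i=\int_0^1u^i\psi\,du$. Since $-(1-u^2)^{B/2}/B$ is a primitive of $u\psi$, we get $J_1=1/B$, and integration by parts gives $J_2=\frac1B\int_0^1(1-u^2)^{B/2}du=\frac1B(W-J_2)$, that is, $J_2=W/(B+1)$. With $u=\sin\theta$ we have $W=I_{B-1}$, where $I_s=\int_0^{\pi/2}\cos^s\theta\,d\theta$. The Wallis recursion $sI_s=(s-1)I_{s-2}$ shows that $sI_sI_{s-1}=I_1I_0=\pi/2$ for all integers $s\ge1$, and $I_s<I_{s-1}$, so $I_s^2<\pi/(2s)$ and $W<D$. This proves both bounds. For $B=45$ and $\kappa=0.7$ we have $D=\sqrt{\pi/88}<0.18895$, and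
\[
D\Big(1+\frac{0.49}{92}\Big)-\frac{0.7}{45}<0.18895\cdot1.00533-0.01555<0.1745<0.175=\frac\kappa4 .\qedhere
\]
\end{proof}

\begin{remark}
By the first bound, $\rho(B,\kappa)<1$ as soon as $B-1\ge8\pi/\kappa^2$. So every $\kappa\in(0,1)$ has an admissible $B$, and Theorem~\ref{thm:general} refutes \eqref{eq:conj} without any numerical work. The parameters compete: a small $\kappa$ enlarges the numerator of $1-\beta=(1-\kappa)/(1+B)$ but forces a large $B$. Under the first bound $1-\beta$ is roughly $(1-\kappa)\kappa^2/(8\pi)$, which is largest at $\kappa=2/3$; there $8\pi/\kappa^2=18\pi<57$, and $B=58$ gives $\beta=176/177$. The second bound retains the factor $e^{-\kappa y}$ and gives the smaller exponent $457/460$.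
\end{remark}

\section{From rooted to unrooted common subtrees}\label{sec:unroot}

An unrooted isomorphism need not respect the parent--child direction. For instance, let $t$ and $t'$ be paths on $2k+1$ vertices, rooted at an end and at the middle. Then $\mathrm{LCS}(t,t')=2k+1$, whereas $F(t_p,t'_{p'})\le k+1$ for all $p,p'$, since a rooted common subtree is a path descending in $t'$. The two directions, however, disagree along a single path only, and this path is short when the tree is shallow.

\begin{lemma}\label{lem:unroot}
Let $t,t'$ be rooted trees and let $h$ be the height of $t$. Then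
\[
\mathrm{LCS}(t,t')\le(h+1)\max_{p\in t,\;p'\in t'}F(t_p,t'_{p'}).
\]
\end{lemma}

\begin{proof}
Call a path in a rooted tree \emph{descending} if each step goes from a vertex to a child. If $S$ is a connected subgraph of a rooted tree and $r\in S$ has least depth, then the path in $S$ from $r$ to any vertex is descending: a path in a rooted tree first ascends and then descends, and an ascending first step would reach a vertex of $S$ of smaller depth.

Let $\varphi:S\to S'$ be an isomorphism between connected subgraphs of $t$ and $t'$ with $|S|=\mathrm{LCS}(t,t')$. Let $r\in S$ and $r'\in S'$ have least depth, let $r''=\varphi^{-1}(r')$, and let $P$ be the path in $S$ from $r$ to $r''$. It is descending in $t$, so it has at most $h+1$ vertices. Deleting the edges of $P$ splits $S$ into components $S_v\ni v$, one for each vertex $v$ of $P$.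

Let $y\in S_v$. The path in $S$ from $r$ to $y$ follows $P$ to $v$ and then stays in $S_v$; it is descending in $t$, so $y\in t_v$. The path in $S$ from $r''$ to $y$ follows $P$ backward to $v$ and then stays in $S_v$; its image is the path in $S'$ from $r'$ to $\varphi(y)$, which passes through $\varphi(v)$ and is descending in $t'$, so $\varphi(y)\in t'_{\varphi(v)}$. Thus $(S_v,\varphi|_{S_v})$ is a rooted common subtree of $t_v$ and $t'_{\varphi(v)}$. The largest $S_v$ has at least $|S|/(h+1)$ vertices.
\end{proof}

The maximum runs over $n^2$ pairs, but a sum of high moments over all of them is comparable to the term $p=p'=1$, by Lemma~\ref{lem:fringe}.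

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:general}]
Let $B,\kappa,a,\beta$ be as in Theorem~\ref{thm:general}, and let $\Sigma=\sum_{p,p'\in[n]}F((T_n)_p,(T'_n)_{p'})^{1+B}$. Given their vertex sets, $(T_n)_p$ and $(T_n')_{p'}$ are independent RRTs by Lemma~\ref{lem:fringe}. Proposition~\ref{prop:moment}, independence of the two trees, and Lemma~\ref{lem:fringe} (which needs $a>1$) give
\[
\mathbb E\Sigma\le K\sum_{p,p'}\mathbb E|(T_n)_p|^a\;\mathbb E|(T'_n)_{p'}|^a\le KC_a^2\,n^{2a}.
\]
By Lemma~\ref{lem:height}, outside an event of probability at most $n^{-0.29}$ the height $h$ of $T_n$ satisfies $h+1\le3\log n+4$, and then $\mathrm{LCS}(T_n,T_n')^{1+B}\le(3\log n+4)^{1+B}\,\Sigma$ by Lemma~\ref{lem:unroot}. Since $\beta(1+B)=2a$, Markov's inequality yields, for $\lambda>0$,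
\[
\mathbb P\big(\mathrm{LCS}(T_n,T_n')\ge\lambda(3\log n+4)n^\beta\big)\le n^{-0.29}+\mathbb P\big(\Sigma\ge\lambda^{1+B}n^{2a}\big)\le n^{-0.29}+KC_a^2\lambda^{-(1+B)}.
\]
Taking $\lambda=\omega_n\log n/(2(3\log n+4))\to\infty$ proves Theorem~\ref{thm:general}. By Lemma~\ref{lem:rho} we may take $B=45$ and $\kappa=0.7$; then $a=22.85$, $1+B=46$ and $\beta=45.7/46=457/460$, which proves Theorem~\ref{thm:main}.
\end{proof}

\section{The rooted exponent}\label{sec:rooted}

To show that an exponent exists we look for a supermultiplicative inequality between $\mathbb ER_{nm}$ and $\mathbb ER_n\,\mathbb ER_m$. A tree of size $nm$ consists of its first $n$ vertices and of $n$ trees that hang from them, of average size $m$, and common subtrees at the two scales can be glued together.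

\subsection{Blocks and gluing}

For a recursive tree on $[N]$ and $n\le N$, the \emph{coarse tree} is the truncation to size $n$. Deleting its edges leaves \emph{blocks} $\mathcal B_1,\dots,\mathcal B_n$, where $\mathcal B_i$ is a recursive tree with root $i$.

\begin{lemma}\label{lem:blocks}
For an RRT on $[N]$, the vector $(|\mathcal B_1|,\dots,|\mathcal B_n|)$ is independent of the coarse tree and uniform among the compositions of $N$ into $n$ positive parts. Given the coarse tree and the vertex sets of the blocks, the blocks are independent RRTs. If $N=nm$, then $q:=\mathbb P(|\mathcal B_i|\ge m)$ does not depend on $i$,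
\[
q\ge e^{-1},\qquad\text{and}\qquad\mathbb P(|\mathcal B_i|\ge m,\,|\mathcal B_{i'}|\ge m)\le q^2\quad\text{for }i\ne i'.
\]
\end{lemma}

\begin{proof}
A recursive tree on $[N]$ amounts to a coarse tree, an assignment of the vertices $n+1,\dots,N$ to the $n$ blocks, and an arbitrary recursive tree on each block. This gives the second claim. For a given coarse tree and given sizes $s_1,\dots,s_n$ there are $(N-n)!/\prod_i(s_i-1)!$ assignments and $\prod_i(s_i-1)!$ choices of trees, hence $(N-n)!$ trees in all cases; this gives the first.

Let $N=nm$. There are $\binom{L-1}{n-1}=\prod_{l=1}^{n-1}(L-l)/(n-1)!$ compositions of $L\ge n$ into $n$ positive parts. Subtracting $m-1$ from the $i$th part maps the compositions of $N$ with $s_i\ge m$ bijectively onto those of $N-(m-1)$. With $z_l=\frac{m-1}{N-l}$ this gives $q=\prod_{l=1}^{n-1}(1-z_l)$. Since $N-l>n(m-1)$, we have $z_l\le1/n$ and $q\ge(1-\frac1n)^{n-1}\ge e^{-1}$. For $n\ge2$, subtracting $m-1$ from two parts leads to the compositions of $N-2(m-1)\ge n$, so the joint probability is $\prod_l(1-2z_l)\le\prod_l(1-z_l)^2=q^2$, all factors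 being positive.
\end{proof}

Let $T,T'$ be independent RRTs of size $nm$, with coarse trees of size $n$ and blocks $\mathcal B_i,\mathcal B_i'$. Choose a largest rooted common subtree $(S,\varphi)$ of the coarse trees by a deterministic rule; $|S|$ has the law of $R_n$. Call $u\in S$ \emph{good} if $|\mathcal B_u|\ge m$ and $|\mathcal B'_{\varphi(u)}|\ge m$. Let $G$ be the set of good vertices, and for $u\in G$ let $\tau_u,\tau_u'$ be the truncations of $\mathcal B_u,\mathcal B'_{\varphi(u)}$ to size $m$. We call this the \emph{$(n,m)$-decomposition}.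

\begin{lemma}\label{lem:glue}
In the $(n,m)$-decomposition:
\begin{enumerate}
\item[(i)] $F(T,T')\ge\sum_{u\in G}F(\tau_u,\tau'_u)$;
\item[(ii)] given the coarse trees and the vertex sets of all blocks, which determine $G$, the trees $\tau_u,\tau_u'$ $(u\in G)$ are $2|G|$ independent RRTs of size $m$;
\item[(iii)] given the coarse trees, $|G|$ has mean at least $e^{-2}|S|$, and $|G|<\frac12e^{-2}|S|$ has probability at most $4e^2/|S|$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) For $u\in G$ let $(S_u,\varphi_u)$ be a largest rooted common subtree of $\tau_u$ and $\tau_u'$; note $\varphi_u(u)=\varphi(u)$. The sets $S_u$ lie in distinct blocks and meet $S$ only in $u$, and the same holds for their images, since $\varphi$ is injective. So $S\cup\bigcup_{u\in G}S_u$, with the map that extends $\varphi$ and all $\varphi_u$, is a rooted common subtree of $T,T'$ with at least $\sum_{u\in G}|S_u|$ vertices.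

(ii) Apply Lemma~\ref{lem:blocks} to each tree; distinct $u$ use distinct blocks on both sides, and truncations of RRTs are RRTs.

(iii) Condition on the coarse trees, and let $\eta_u$ be the indicator that $u\in S$ is good. The size vectors of $T$ and $T'$ are independent of each other and of the coarse trees, so Lemma~\ref{lem:blocks} gives $\mathbb E\eta_u=q^2\ge e^{-2}$ and $\mathbb E\eta_u\eta_v\le q^4$ for $u\ne v$. The covariances are nonpositive, hence $\operatorname{Var}|G|\le q^2|S|=\mathbb E|G|$, and Chebyshev's inequality bounds the probability of $|G|<\frac12\mathbb E|G|$ by $4/(q^2|S|)\le4e^2/|S|$.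
\end{proof}

\subsection{Proof of Theorem~\ref{thm:rooted}}

\emph{Step 1: $R_n\to\infty$ in probability.} The degree of the root of $T_n$ is a sum of independent indicators with means $1/i$, $1\le i\le n-1$. Its mean tends to infinity and bounds its variance, so by Chebyshev's inequality the degree tends to infinity in probability. Matching stars at the roots shows that $R_n$ exceeds the smaller of the two root degrees.

\emph{Step 2: the exponent of the mean.} Let $b_n=e^{-2}\,\mathbb ER_n$. By monotonicity $b_n$ is nondecreasing, and by Step~1 $b_n\to\infty$. Lemma~\ref{lem:glue} gives $\mathbb ER_{nm}\ge\mathbb E|G|\cdot\mathbb ER_m\ge e^{-2}\,\mathbb ER_n\,\mathbb ER_m$, that is, $b_{nm}\ge b_nb_m$. Let $\gamma=\sup_{m\ge2}\log b_m/\log m$. Then $0<\gamma\le1$, since $b_m>1$ for some $m$ and $b_m\le m$, and $\mathbb ER_n\le e^2n^\gamma$ for all $n\ge1$. If $m\ge2$, $b_m>1$ and $m^k\le n<m^{k+1}$ with $k\ge1$, then $b_n\ge b_{m^k}\ge b_m^k$, so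
\[
\frac{\log b_n}{\log n}\ge\frac k{k+1}\cdot\frac{\log b_m}{\log m}.
\]
Letting $n\to\infty$ and taking the supremum over such $m$ shows that $\log b_n/\log n\to\gamma$. By Jensen's inequality, Proposition~\ref{prop:moment} and Lemma~\ref{lem:rho}, $\mathbb ER_n\le(\mathbb ER_n^{46})^{1/46}\le K^{1/46}n^{457/460}$, so $\gamma\le457/460$.

\emph{Step 3: the upper tail.} Markov's inequality gives $\mathbb P(R_n\ge n^{\gamma+\varepsilon})\le e^2n^{-\varepsilon}$.

\emph{Step 4: a lower bound with positive probability.} A large mean could come from rare events, so a second moment is needed. We compute it for a lower bound on $R_n$ with a branching structure, obtained by iterating the decomposition at a fixed scale $m$. Let $0<\alpha<\gamma$ and fix $m\ge2$ with $\mu:=b_m\ge m^\alpha>1$. For a pair of recursive trees of size $m^k$ define $Y_k$ recursively: $Y_0=1$, and $Y_k(T,T')=\sum_{u\in G}Y_{k-1}(\tau_u,\tau_u')$ in the $(m,m^{k-1})$-decomposition. By Lemma~\ref{lem:glue}(i) and induction, $F(T,T')\ge Y_k(T,T')$.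

Now let $T,T'$ be independent RRTs of size $m^k$, and let $\xi=|G|\le m$ and $\mu_k=\mathbb E\xi$; part (iii) gives $\mu_k\ge\mu$. By part (ii), $Y_k$ is a sum of $\xi$ independent copies of $Y_{k-1}$ that are independent of $\xi$. Hence
\[
\mathbb EY_k=\mu_k\,\mathbb EY_{k-1},\qquad\mathbb EY_k^2=\mu_k\,\mathbb EY_{k-1}^2+\mathbb E[\xi(\xi-1)]\,(\mathbb EY_{k-1})^2 .
\]
So $\mathbb EY_k\ge\mu^k$, and $v_k=\mathbb EY_k^2/(\mathbb EY_k)^2$ satisfies $v_0=1$ and $v_k\le v_{k-1}/\mu+m^2/\mu^2$. The number $V=m^2/(\mu(\mu-1))$ satisfies $V=V/\mu+m^2/\mu^2$, and $V\ge1$ because $\mu\le m$; by induction $v_k\le V$ for all $k$. This is where $\mu>1$ is needed. The Paley--Zygmund inequality states that $\mathbb P(Y\ge\frac12\mathbb EY)\ge(\mathbb EY)^2/(4\,\mathbb EY^2)$ for $Y\ge0$ with $0<\mathbb EY^2<\infty$. It gives $\mathbb P(R_{m^k}\ge\frac12\mu^k)\ge p_0:=1/(4V)$. If $m^k\le n<m^{k+1}$, then $\frac12\mu^k\ge\frac12m^{k\alpha}\ge cn^\alpha$ with $c=\frac12m^{-\alpha}$, and by monotonicity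
\begin{equation}\label{eq:positive}
\mathbb P(R_n\ge cn^\alpha)\ge p_0\qquad\text{for all }n\ge1 .
\end{equation}

\emph{Step 5: from positive to high probability.} The recursion of Step~4 may die out early, so we give it many independent starting points. Fix $\ell\ge1$ and use the $(\ell,n)$-decomposition of independent RRTs of size $\ell n$. By Lemma~\ref{lem:glue}(i), $R_{\ell n}<cn^\alpha$ forces $F(\tau_u,\tau_u')<cn^\alpha$ for all $u\in G$. By (ii) and \eqref{eq:positive}, this has conditional probability at most $(1-p_0)^{|G|}$. Splitting according to (iii), and recalling that $|S|$ has the law of $R_\ell$,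
\[
\mathbb P(R_{\ell n}<cn^\alpha)\le\delta(\ell):=\mathbb E\Big[\min\big(1,4e^2/R_\ell\big)+(1-p_0)^{R_\ell/(2e^2)}\Big]
\]
for all $n$. The integrand is bounded and tends to $0$ in probability by Step~1, so $\delta(\ell)\to0$ as $\ell\to\infty$. For $N\ge\ell$ let $n=\lfloor N/\ell\rfloor\ge N/(2\ell)$; monotonicity gives $\mathbb P\big(R_N<c(N/(2\ell))^\alpha\big)\le\delta(\ell)$. If $\alpha'<\alpha$, then $N^{\alpha'}\le c(N/(2\ell))^\alpha$ for large $N$, so $\limsup_N\mathbb P(R_N<N^{\alpha'})\le\delta(\ell)$ for every $\ell$, and therefore $\mathbb P(R_N\ge N^{\alpha'})\to1$.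

Since $\alpha'<\alpha<\gamma$ can be taken arbitrarily close to $\gamma$, Steps~3 and~5 show that $\log R_n/\log n\to\gamma$ in probability. The last assertion of the theorem follows from $R_n\le\mathrm{LCS}(T_n,T_n')$ and Theorem~\ref{thm:main}. \qed

\begin{thebibliography}{1}
\bibitem{problem}
\emph{Common subtrees of independent random trees (and other common substructures problems)},
\texttt{https://github.com/CaelanAtamanchuk/Website}.
\end{thebibliography}
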